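\title{Involutions of Valdivia compact spaces without invariant dense $\Sigma$-subsets}

\begin{abstract}
A compact space is Valdivia if it embeds in some product $\mathbb{R}^\Gamma$ in such a way that the points of countable support are dense in the image; these points then form a dense $\Sigma$-subset. We give an explicit involution of the Cantor cube $\{0,1\}^{\omega_1}$ that leaves no dense $\Sigma$-subset invariant, and we show that $\omega_1$ is the least weight at which this can happen. The obstruction is the set of fixed points, which must be Valdivia whenever an invariant dense $\Sigma$-subset exists. For involutions without fixed points, an invariant dense $\Sigma$-subset exists exactly when the orbit space is Valdivia. This is always the case for zero-dimensional Valdivia spaces, but it fails for a translation of order two on a product of $\omega_1$ compact connected metrizable groups.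
\end{abstract}

\section{The question and the results}\label{sec:intro}

Compact spaces are Hausdorff, countable means finite or countably infinite, and $\mathbb{N}=\{0,1,2,\dots\}$. We use repeatedly that a countable subset of the first uncountable ordinal $\omega_1$ has a supremum below $\omega_1$.

For a set $\Gamma$ give $\mathbb{R}^\Gamma$ the product topology, write $\operatorname{supp}x=\{\gamma\in\Gamma: x(\gamma)\ne0\}$ for $x\in\mathbb{R}^\Gamma$, and put
\[
\Sigma(\Gamma)=\{x\in\mathbb{R}^\Gamma:\ \operatorname{supp}x \text{ is countable}\}.
\]
A subset $A$ of a compact space $K$ is a \emph{$\Sigma$-subset} of $K$ if there are a set $\Gamma$ and a homeomorphic injection $e\colon K\to\mathbb{R}^\Gamma$ with $A=e^{-1}(\Sigma(\Gamma))$. The space $K$ is \emph{Valdivia} if it has a dense $\Sigma$-subset; equivalently, $K$ is homeomorphic to some $K'\subset\mathbb{R}^\Gamma$ such that $K'\cap\Sigma(\Gamma)$ is dense in $K'$. Since $K$ is compact, every continuous injection $e\colon K\to\mathbb{R}^\Gamma$ is a homeomorphic injection with closed image. We write $e_\gamma(x)=e(x)(\gamma)$, and we identify $\mathbb{R}^\Gamma\times\mathbb{R}^\Delta$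 with $\mathbb{R}^{\Gamma\sqcup\Delta}$.

Countably many points of $\Sigma(\Gamma)$ live on a countable set $M$ of coordinates, that is, in a copy of the metrizable space $\mathbb{R}^M$. A dense $\Sigma$-subset is thus a way of approximating all of $K$ from metrizable pieces.

\begin{example}\label{ex:basic}
(a) A metrizable compact space $K$ embeds in $\mathbb{R}^{\mathbb{N}}=\Sigma(\mathbb{N})$, so $K$ is a dense $\Sigma$-subset of itself.

(b) Let $K=\prod_{i\in I}X_i$ be a product of nonempty metrizable compact spaces and let $p\in K$. Then
\[
A_p=\{x\in K:\ x_i=p_i \text{ for all but countably many } i\}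
\]
is a dense $\Sigma$-subset of $K$. Indeed, choose embeddings $e^i\colon X_i\to\mathbb{R}^{\mathbb{N}}$, translated so that $e^i(p_i)=0$, and let $e=\prod_ie^i\colon K\to\mathbb{R}^{I\times\mathbb{N}}$. As $e^i(x_i)\ne0$ exactly when $x_i\neq p_i$, the point $e(x)$ has countable support exactly when $x\in A_p$. The set $A_p$ is dense because it contains every point that differs from $p$ in finitely many coordinates.
\end{example}

A homeomorphism $\varphi\colon K\to K'$ carries the $\Sigma$-subset given by $e$ to the $\Sigma$-subset given by $e\circ\varphi^{-1}$. If $K$ has only one dense $\Sigma$-subset, this set is therefore preserved by all self-homeomorphisms of $K$. In general there is no preferred choice: in the cube $\{0,1\}^{\omega_1}$ the dense $\Sigma$-subsets $A_{\mathbf 0}$ and $A_{\mathbf 1}$ attached to the two constant points are disjoint. One may then ask whether the choice can at least be adapted to a given symmetry, and the smallest symmetry is one of order two. Call a homeomorphism $h\colon K\to K$ with $h\circ h=\mathrm{id}_K$ an \emph{involution}, and call $A\subset K$ \emph{$h$-invariant} if $h(A)=A$.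 The following question comes from \cite{complexvaldivia}.

\begin{quote}
\emph{Let $K$ be a Valdivia compact space and $h$ an involution of $K$. Is there an $h$-invariant dense $\Sigma$-subset of $K$?}
\end{quote}

There are reasons to guess that the answer is yes. If $A=e^{-1}(\Sigma(\Gamma))$, then the embedding $(e,e\circ h)\colon K\to\mathbb{R}^\Gamma\times\mathbb{R}^\Gamma$ shows that $A\cap h(A)$ is a $\Sigma$-subset, and it is $h$-invariant. So one only needs a dense $\Sigma$-subset $A$ for which $A\cap h(A)$ is still dense. A bad first choice of $A$ can often be repaired.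

\begin{example}\label{ex:flip}
Let $h(x)=\mathbf 1-x$ on $K=\{0,1\}^{\omega_1}$. For $A=A_{\mathbf 0}$ we have $A\cap h(A)=A_{\mathbf 0}\cap A_{\mathbf 1}=\emptyset$. Now take the embedding $e'(x)=\bigl(x(0),(x(\gamma)-x(0))_{\gamma<\omega_1}\bigr)$. The point $e'(x)$ has countable support exactly when $x(\gamma)=x(0)$ for all but countably many $\gamma$. This condition is preserved by $h$, and it holds on a dense set. In terms of the clopen set $U=\{x:x(0)=0\}$, the new $\Sigma$-subset is $(A\cap U)\cup h(A\cap U)$: we keep $A$ on one half of the cube and copy it to the other half by $h$.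
\end{example}

Nevertheless the answer is no, already on the same cube.

\begin{theorem}\label{thm:main}
There is a homeomorphism $h$ of $K=\{0,1\}^{\omega_1}$ with $h\circ h=\mathrm{id}_K$ such that no dense $\Sigma$-subset $A$ of $K$ satisfies $h(A)=A$.
\end{theorem}

The \emph{weight} of a space is the least cardinality of a base of its topology.

\begin{theorem}\label{thm:sharp}
For a cardinal $\kappa$, every involution of $\{0,1\}^\kappa$ has an invariant dense $\Sigma$-subset if and only if $\kappa\le\omega$. Every Valdivia compact space with an involution that has no invariant dense $\Sigma$-subset has weight at least $\omega_1$, so the example in Theorem~\ref{thm:main} has the least possible weight.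
\end{theorem}

The next theorem names two obstructions and shows when the repair in Example~\ref{ex:flip} is available. Here $\operatorname{Fix}(h)=\{x\in K:h(x)=x\}$, the space $K/h$ is the set of orbits $\{x,h(x)\}$ with the quotient topology, and \emph{zero-dimensional} means that the clopen sets form a base.

\begin{theorem}\label{thm:structure}
Let $h$ be an involution of a compact space $K$.
\begin{enumerate}
\item[(a)] If an $h$-invariant dense $\Sigma$-subset $A$ exists, then $A\cap\operatorname{Fix}(h)$ is dense in $\operatorname{Fix}(h)$, so $\operatorname{Fix}(h)$ is Valdivia or empty, and $K/h$ is Valdivia.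
\item[(b)] If $h$ has no fixed points, an $h$-invariant dense $\Sigma$-subset exists if and only if $K/h$ is Valdivia.
\item[(c)] If $h$ has no fixed points and $K$ is Valdivia and zero-dimensional, an $h$-invariant dense $\Sigma$-subset exists.
\end{enumerate}
\end{theorem}

By (c), an involution as in Theorem~\ref{thm:main} must have fixed points. On a connected space there is a counterexample without them.

\begin{theorem}\label{thm:free}
There is a compact connected abelian group $K$ of weight $\omega_1$, a product of metrizable groups and hence Valdivia, with an element $t$ of order $2$ such that the fixed-point-free involution $h(x)=x+t$ has no invariant dense $\Sigma$-subset. Hence $K/h$ is not Valdivia, and zero-dimensionality cannot be dropped in Theorem~\ref{thm:structure}(c).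
\end{theorem}

Section~\ref{sec:closing} contains the closing-off argument on countable sets of coordinates that yields the fixed-point obstruction, together with a small space that is not Valdivia. Section~\ref{sec:cube} makes this space, times a cube, the fixed-point set of an involution and proves Theorems~\ref{thm:main} and~\ref{thm:sharp}. Sections~\ref{sec:quotient} and~\ref{sec:solenoid} prove Theorems~\ref{thm:structure} and~\ref{thm:free}.

\section{Closing off countable sets of coordinates}\label{sec:closing}

For $x\in\mathbb{R}^\Gamma$ and $M\subset\Gamma$, let $x\mathbf 1_M$ be the point that equals $x$ on $M$ and $0$ off $M$.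

\subsection*{Two long arms}
For $\alpha\le\omega_1$ let $\ell_\alpha=\mathbf 1_{[\alpha,\omega_1)}\in\{0,1\}^{\omega_1}$, so that $\ell_{\omega_1}=0$. These are exactly the nondecreasing functions $\omega_1\to\{0,1\}$: a nonzero one is $\ell_\alpha$, where $\alpha$ is the least ordinal at which it takes the value $1$. The map $\alpha\mapsto\ell_\alpha$ from the compact ordinal interval $[0,\omega_1]$ is injective, and it is continuous because $\{\alpha:\ell_\alpha(\beta)=1\}=[0,\beta]$ is clopen for each $\beta<\omega_1$. Hence
\begin{equation}\label{eq:L}
L=\{(u,v)\in\{0,1\}^{\omega_1}\times\{0,1\}^{\omega_1}:\ u,v \text{ are nondecreasing, and } u=0 \text{ or } v=0\}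
\end{equation}
is the compact space obtained from two copies of $[0,\omega_1]$ by identifying their top points. Write $\alpha'=(\ell_\alpha,0)$ and $\alpha''=(0,\ell_\alpha)$ for $\alpha<\omega_1$, and $\infty=(0,0)$.

One arm alone is Valdivia: the embedding $\alpha\mapsto\mathbf 1-\ell_\alpha=\mathbf 1_{[0,\alpha)}$ of $[0,\omega_1]$ gives countable support to every point except $\omega_1$. Two arms are too many, and the reason is the main mechanism of this paper in its simplest form.

\begin{example}\label{ex:L}
The space $L$ is not Valdivia. Suppose that $B=e^{-1}(\Sigma(\Gamma))$ is dense in $L$. For a successor ordinal $\alpha$ the points $\alpha'$ and $\alpha''$ are isolated in $L$, so they belong to $B$. A continuous function $g\colon[0,\omega_1]\to\mathbb{R}$ equals $g(\omega_1)$ from some countable ordinal on: for each $n\geq1$ we have $|g-g(\omega_1)|<1/n$ on some interval $(\beta_n,\omega_1]$, and we pass beyond $\sup_n\beta_n$. Consequently, for every countable $M\subset\Gamma$ and all sufficiently large $\alpha<\omega_1$, both $e(\alpha')$ and $e(\alpha'')$ agree with $e(\infty)$ on $M$. Start with $M_0=\emptyset$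 and choose successor ordinals $\alpha_0<\alpha_1<\cdots$ such that $e(\alpha_n')$ and $e(\alpha_n'')$ agree with $e(\infty)$ on $M_n$, where
\[
M_{n+1}=M_n\cup\operatorname{supp}e(\alpha_n')\cup\operatorname{supp}e(\alpha_n'').
\]
Let $M=\bigcup_nM_n$ and $\alpha=\sup_n\alpha_n<\omega_1$. Both sequences $e(\alpha_n')$ and $e(\alpha_n'')$ vanish off $M$ and are eventually equal to $e(\infty)$ at each coordinate in $M$, so both converge to $e(\infty)\mathbf 1_M$. They also converge to $e(\alpha')$ and $e(\alpha'')$. Thus $e(\alpha')=e(\alpha'')$, although $\alpha'\neq\alpha''$.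
\end{example}

\subsection*{The general argument}
In Example~\ref{ex:L} the point $\infty$ lies in the closure of each open arm but is the limit of no sequence from either arm. The dense $\Sigma$-subset turns the two closure relations into two convergent sequences with a common limit, at the price of replacing $\infty$ by another point. In a general space we cannot ask for exact agreement on a countable set of coordinates; approximate agreement on a growing finite set is enough.

\begin{lemma}\label{lem:closing}
Let $K$ be compact, $e\colon K\to\mathbb{R}^\Gamma$ a homeomorphic injection, and $A=e^{-1}(\Sigma(\Gamma))$. Let $x\in K$ and $S\subset A\times A$ satisfy $(x,x)\in\overline S$ in $K\times K$. For every countable $C\subset\Gamma$ there are a countable set $M$ with $C\subset M\subset\Gamma$, a point $a\in A$ with $e(a)=e(x)\mathbf 1_M$, and a sequence in $S$ converging to $(a,a)$.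
\end{lemma}

\begin{proof}
Put $M_0=C$. We construct countable sets $M_0\subset M_1\subset\cdots$ and pairs $(a_n,b_n)\in S$. As soon as $M_m$ is defined, write it as the union of finite sets $M_{m,0}\subset M_{m,1}\subset\cdots$. Given $M_0,\dots,M_n$, let $J_n=M_{0,n}\cup\dots\cup M_{n,n}$, a finite set. The pairs $(y,z)\in K\times K$ with
\[
|e_\gamma(y)-e_\gamma(x)|<\tfrac1{n+1}\quad\text{and}\quad|e_\gamma(z)-e_\gamma(x)|<\tfrac1{n+1}\qquad(\gamma\in J_n)
\]
form a neighborhood of $(x,x)$, which contains some $(a_n,b_n)\in S$. Let $M_{n+1}=M_n\cup\operatorname{supp}e(a_n)\cup\operatorname{supp}e(b_n)$; this set is countable because $a_n,b_n\in A$.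

Put $M=\bigcup_nM_n$. If $\gamma\in M$, then $\gamma\in M_{m,j}$ for some $m,j$, hence $\gamma\in J_n$ for $n\ge\max(m,j)$, and so $e_\gamma(a_n)\to e_\gamma(x)$ and $e_\gamma(b_n)\to e_\gamma(x)$. If $\gamma\notin M$, then $e_\gamma(a_n)=e_\gamma(b_n)=0$ for all $n$. Thus $e(a_n)$ and $e(b_n)$ both converge to $e(x)\mathbf 1_M$. Since $e(K)$ is closed, $e(x)\mathbf 1_M=e(a)$ for some $a\in K$, and $a\in A$ because $M$ is countable. Since $e$ is a homeomorphism onto its image, $a_n\to a$ and $b_n\to a$.
\end{proof}

We apply the lemma twice. In the first application $S$ is the graph of $h$ over $A$. A closed subset $F$ of $K$ need not meet a dense set $A$ at all, so density of $A\cap F$ in $F$ is a real restriction. For a fixed point $x$, points $d\in A$ near $x$ are only nearly fixed; the lemma makes $d$ and $h(d)$ converge to the same point, which is then fixed exactly.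

\begin{lemma}\label{lem:fix}
Let $h\colon K\to K$ be a continuous map of a compact space and let $A$ be a dense $\Sigma$-subset of $K$ with $h(A)\subset A$. Then $A\cap\operatorname{Fix}(h)$ is dense in $\operatorname{Fix}(h)$, and it is a $\Sigma$-subset of the compact space $\operatorname{Fix}(h)$.
\end{lemma}

\begin{proof}
Let $A=e^{-1}(\Sigma(\Gamma))$ and $F=\operatorname{Fix}(h)$. The set $F$ is closed, and $A\cap F=(e|_F)^{-1}(\Sigma(\Gamma))$, which is the last assertion.

Let $x\in F$ and let $U$ be a neighborhood of $x$ in $K$. As $e$ is a homeomorphism onto its image, $U$ contains the preimage of a basic neighborhood of $e(x)$, which depends on a finite set $C\subset\Gamma$ of coordinates; in particular $e(y)|_C=e(x)|_C$ implies $y\in U$. Let $S=\{(d,h(d)):d\in A\}$. Then $S\subset A\times A$ because $h(A)\subset A$. The map $y\mapsto(y,h(y))$ is continuous and $A$ is dense, so $(x,x)=(x,h(x))\in\overline S$. Lemma~\ref{lem:closing} gives a countable $M\supset C$, a point $a\in A$ with $e(a)=e(x)\mathbf 1_M$, and points $d_n\in A$ with $d_n\to a$ and $h(d_n)\to a$. By continuity $h(d_n)\to h(a)$, so $h(a)=a$.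 Finally $e(a)|_C=e(x)|_C$ because $C\subset M$, so $a\in U\cap A\cap F$.
\end{proof}

The hypothesis $h(A)\subset A$ cannot be omitted: for $h(x,y)=(y,x)$ on $\{0,1\}^{\omega_1}\times\{0,1\}^{\omega_1}$, the dense $\Sigma$-subset $A_{(\mathbf 0,\mathbf 1)}=A_{\mathbf 0}\times A_{\mathbf 1}$ misses the diagonal, which is the fixed-point set.

The fixed-point set constructed in the next section is not $L$ itself but a product of $L$ with a cube. The product has no isolated points, so the shortcut in Example~\ref{ex:L} is lost, and we use Lemma~\ref{lem:closing} a second time, now with one sequence over each arm.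

\begin{lemma}\label{lem:LZ}
For every nonempty compact space $Z$, the space $L\times Z$ has no dense $\Sigma$-subset.
\end{lemma}

\begin{proof}
Write the points of $L\times Z$ as $(u,v,z)$. Suppose that $B$ is a dense $\Sigma$-subset, fix $z_0\in Z$, and let $x=(0,0,z_0)$. The sets $O_1=\{(u,v,z)\in L\times Z:u\ne0\}$ and $O_2=\{(u,v,z)\in L\times Z:v\ne0\}$ are open in $L\times Z$. A neighborhood of $x$ contains all points $(u,0,z_0)\in L\times Z$ with $u$ vanishing on a certain finite set of ordinals, hence it contains $(\ell_\alpha,0,z_0)\in O_1$ when $\alpha<\omega_1$ exceeds these ordinals. So $x\in\overline{O_1}$, and $x\in\overline{O_2}$ by the symmetry of $L$ in $u$ and $v$. As $B$ is dense and $O_i$ is open, $B\cap O_i$ is dense in $O_i$, whence $x\in\overline{B\cap O_i}$ for $i=1,2$.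

Apply Lemma~\ref{lem:closing} with $S=(B\cap O_1)\times(B\cap O_2)$ and $C=\emptyset$. We obtain a point $a=(u,v,z)$ and sequences $a_n\in O_1$ and $b_n\in O_2$ that both converge to $a$. Write $a_n=(\ell_{\alpha_n},0,z_n)$ with $\alpha_n<\omega_1$, and let $\alpha=\sup_n\alpha_n<\omega_1$. Then $\ell_{\alpha_n}(\alpha)=1$ for all $n$, so $u(\alpha)=1$. On the other hand, every $b_n$ has first component $0$, so $u=0$. This is a contradiction.
\end{proof}

\section{An involution of the Cantor cube}\label{sec:cube}

By Lemmas~\ref{lem:fix} and~\ref{lem:LZ}, it suffices to find an involution of the cube whose fixed-point set is $L\times Z$ for some nonempty compact $Z$. There is a simple way to prescribe fixed points. Regard $\{0,1\}^T$ as a group under coordinatewise addition mod $2$. If $c\colon X\to\{0,1\}^T$ is continuous, then $(x,w)\mapsto(x,w+c(x))$ is a continuous self-map of $X\times\{0,1\}^T$ whose square is the identity, because $c(x)+c(x)=0$, and its fixed-point set is $c^{-1}(0)\times\{0,1\}^T$. For instance, take $X=\{0,1\}^2$, a one-point set $T$, and $c(u_0,u_1)=u_0(1-u_1)$. The map exchanges $(1,0,0)$ with $(1,0,1)$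 and fixes the other six points of $\{0,1\}^3$, which are those with $u_0\le u_1$. Each coordinate of $c$ detects one violated condition, so we use one coordinate for each condition in \eqref{eq:L}.

Let $T$ be the union of the disjoint sets
\[
T_1=\{(1,\alpha,\beta):\alpha<\beta<\omega_1\},\quad T_2=\{(2,\alpha,\beta):\alpha<\beta<\omega_1\},\quad T_3=\{(3,\alpha,\beta):\alpha,\beta<\omega_1\},
\]
and define $c\colon\{0,1\}^{\omega_1}\times\{0,1\}^{\omega_1}\to\{0,1\}^T$ by
\begin{equation}\label{eq:c}
\begin{aligned}
c(u,v)_{(1,\alpha,\beta)}&=u(\alpha)\bigl(1-u(\beta)\bigr),\\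
c(u,v)_{(2,\alpha,\beta)}&=v(\alpha)\bigl(1-v(\beta)\bigr),\\
c(u,v)_{(3,\alpha,\beta)}&=u(\alpha)\,v(\beta).
\end{aligned}
\end{equation}
Each coordinate of $c$ depends on two coordinates of $(u,v)$, so $c$ is continuous. The coordinates in $T_1$ all vanish exactly when $u(\alpha)=1$ implies $u(\beta)=1$ for $\alpha<\beta$, that is, when $u$ is nondecreasing; those in $T_2$ say the same about $v$; and those in $T_3$ all vanish exactly when $u=0$ or $v=0$. Hence $c^{-1}(0)=L$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K=\{0,1\}^{\omega_1}\times\{0,1\}^{\omega_1}\times\{0,1\}^T$ and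
\[
h(u,v,w)=(u,v,w+c(u,v)).
\]
Since $|T|=\omega_1$, the space $K$ is a cube with $\omega_1$ coordinates, so it is homeomorphic to $\{0,1\}^{\omega_1}$; it is Valdivia by Example~\ref{ex:basic}(b). The map $h$ is an involution with $\operatorname{Fix}(h)=L\times\{0,1\}^T$. If $A$ were a dense $\Sigma$-subset of $K$ with $h(A)=A$, then $A\cap\operatorname{Fix}(h)$ would be a dense $\Sigma$-subset of $L\times\{0,1\}^T$ by Lemma~\ref{lem:fix}, contrary to Lemma~\ref{lem:LZ}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
A compact space of countable weight is metrizable, and then the whole space is a dense $\Sigma$-subset by Example~\ref{ex:basic}(a); it is invariant under every involution. This settles the case $\kappa\le\omega$ and shows that a counterexample has weight at least $\omega_1$. The cube $\{0,1\}^{\omega_1}$ has a base of $\omega_1$ sets, each given by fixing finitely many coordinates, so its weight is the least possible.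

Let $\kappa\ge\omega_1$ and let $(K,h)$ be as in the proof of Theorem~\ref{thm:main}. The space $K\times\{0,1\}^\kappa$ is a cube with $\kappa$ coordinates, and $h\times\mathrm{id}$ is an involution of it with fixed-point set $L\times Z$, where $Z=\{0,1\}^T\times\{0,1\}^\kappa$. By Lemmas~\ref{lem:fix} and~\ref{lem:LZ}, it has no invariant dense $\Sigma$-subset.
\end{proof}

\begin{remark}
Order two plays no role in this construction. Let $n\ge2$, replace $\{0,1\}^T$ by $(\mathbb{Z}/n)^T$, read the values $0,1$ in \eqref{eq:c} as elements of $\mathbb{Z}/n$, and add mod $n$. Then $h^k(u,v,w)=(u,v,w+kc(u,v))$, and $c(\mathbf 1,\mathbf 1)$ has a coordinate equal to $1$, so $h$ has order exactly $n$. The fixed-point set is $L\times(\mathbb{Z}/n)^T$, and Lemmas~\ref{lem:fix} and~\ref{lem:LZ} apply. The space $(\mathbb{Z}/n)^{\mathbb{N}}$ is nonempty, compact, metrizable, zero-dimensional, and without isolated points, hence homeomorphic to the Cantor set $\{0,1\}^{\mathbb{N}}$; a bijection of $T$ with $\omega_1\times\mathbb{N}$ then gives $(\mathbb{Z}/n)^T\cong\{0,1\}^{T}$. So for each $n\ge2$ the cube $\{0,1\}^{\omega_1}$ has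 a homeomorphism of order $n$ with no invariant dense $\Sigma$-subset.
\end{remark}

\section{The orbit space and free involutions}\label{sec:quotient}

Let $h$ be an involution of a compact space $K$ and $\pi\colon K\to K/h$ the quotient map. The map $\pi$ is open, since $\pi^{-1}(\pi(U))=U\cup h(U)$. The space $K/h$ is compact as an image of $K$, and it is Hausdorff: for two distinct orbits choose a continuous $g\colon K\to\mathbb{R}$ equal to $0$ on one and $1$ on the other; then $g+g\circ h$ is constant on orbits and defines a continuous function on $K/h$ that separates them.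

\subsection*{Proof of Theorem~\ref{thm:structure}(a)}
The statements about $\operatorname{Fix}(h)$ are Lemma~\ref{lem:fix}. For the quotient, let $A=e^{-1}(\Sigma(\Gamma))$ be dense and $h$-invariant. We must embed $K/h$ using functions of the unordered pair $\{e(x),e(h(x))\}$ that keep supports countable. Symmetric functions taken one coordinate at a time are not enough: the pairs $\{(1,1),(0,0)\}$ and $\{(1,0),(0,1)\}$ in $\mathbb{R}^2$ have the same unordered pair of values $\{0,1\}$ in each coordinate. One has to record how different coordinates are matched, and products of two coordinates do this. For $x\in K$ let $u=e(x)$ and $v=e(h(x))$, and put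
\[
E(x)=\Bigl(\bigl(u_\gamma+v_\gamma\bigr)_{\gamma\in\Gamma},\ \bigl(u_\gamma u_\delta+v_\gamma v_\delta\bigr)_{(\gamma,\delta)\in\Gamma\times\Gamma}\Bigr)\in\mathbb{R}^\Gamma\times\mathbb{R}^{\Gamma\times\Gamma}.
\]
The map $E$ is continuous. Replacing $x$ by $h(x)$ exchanges $u$ and $v$, so $E$ is constant on orbits and induces a continuous map $\bar E$ on $K/h$.

\emph{$\bar E$ is injective.} Let $s=u+v$ and $d=u-v$. Expanding the products gives
\[
d_\gamma d_\delta=2(u_\gamma u_\delta+v_\gamma v_\delta)-s_\gamma s_\delta ,
\]
so $E(x)$ determines $s$ and all products $d_\gamma d_\delta$. These products determine $d$ up to a global sign. Indeed, let $d'_\gamma d'_\delta=d_\gamma d_\delta$ for all $\gamma,\delta$. If $d=0$, then $(d'_\gamma)^2=0$ for all $\gamma$. Otherwise fix $\gamma$ with $d_\gamma\ne0$; then $d'_\gamma=\varepsilon d_\gamma$ with $\varepsilon=\pm1$, and $d'_\delta=d_\gamma d_\delta/d'_\gamma=\varepsilon d_\delta$ for all $\delta$. Hence $E(x)$ determines the set $\{(s+d)/2,(s-d)/2\}=\{e(x),e(h(x))\}$, and with it the orbit of $x$, as $e$ is injective.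

\emph{$\bar E^{-1}(\Sigma)=\pi(A)$.} If $x\in A$, then $h(x)\in A$ by invariance, so $M=\operatorname{supp}u\cup\operatorname{supp}v$ is countable and $E(x)$ is supported by $M\sqcup(M\times M)$. Conversely, if $E(x)$ has countable support, then the diagonal entries $u_\gamma^2+v_\gamma^2$ vanish for all but countably many $\gamma$, so $u$ has countable support and $x\in A$.

Thus $\pi(A)$ is a $\Sigma$-subset of $K/h$, and it is dense as the image of a dense set under a continuous surjection. \qed

\subsection*{Proof of Theorem~\ref{thm:structure}(b)}
One direction is part (a). Conversely, let $B=f^{-1}(\Sigma(\Delta))$ be a dense $\Sigma$-subset of $K/h$. The natural candidate is $\pi^{-1}(B)$, which is $h$-invariant. It is dense: if $U\subset K$ is open and nonempty, then $\pi(U)$ is open and nonempty, so it meets $B$, and $U$ meets $\pi^{-1}(B)$. The map $f\circ\pi$ separates orbits only, so we have to add coordinates that separate $x$ from $h(x)$ without destroying countability of supports. This is where the absence of fixed points is used. For a continuous $g\colon K\to\mathbb{R}$ the set $\{x:g(x)\ne g(h(x))\}$ is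 open, and these sets cover $K$ because $x\ne h(x)$ for all $x$. By compactness, finitely many functions $g_1,\dots,g_n$ suffice. The map
\[
e=(f\circ\pi,g_1,\dots,g_n)\colon K\to\mathbb{R}^\Delta\times\mathbb{R}^n
\]
is continuous. It is injective: if $e(x)=e(y)$, then $\pi(x)=\pi(y)$, so $y\in\{x,h(x)\}$, and $y=h(x)$ is excluded because $g_i(x)\ne g_i(h(x))$ for some $i$. Finitely many extra coordinates do not affect countability, so $e(x)$ has countable support exactly when $\pi(x)\in B$. Hence $\pi^{-1}(B)$ is a $\Sigma$-subset. \qed

\subsection*{Proof of Theorem~\ref{thm:structure}(c)}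
We follow Example~\ref{ex:flip}, so the first task is to split $K$ into two clopen halves exchanged by $h$. Let $x\in K$. Since $x\ne h(x)$ and $K$ is zero-dimensional, there is a clopen set $O$ with $x\in O$ and $h(x)\notin O$. Then $V=O\setminus h(O)$ is clopen, contains $x$, and is disjoint from $h(V)=h(O)\setminus O$. By compactness, $K$ is covered by clopen sets $V_1,\dots,V_n$ with $V_k\cap h(V_k)=\emptyset$. Their union is too large, so we add them one at a time and discard what is already covered by the previous stage or its image: put $U_0=\emptyset$ and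
\[
U_{k+1}=U_k\cup W_k,\qquad W_k=V_{k+1}\setminus\bigl(U_k\cup h(U_k)\bigr)\qquad(0\le k<n).
\]
We show by induction that $U_k\cap h(U_k)=\emptyset$. The set $U_{k+1}\cap h(U_{k+1})$ is the union of four sets: $U_k\cap h(U_k)$, empty by the inductive hypothesis; $W_k\cap h(U_k)$, empty by the definition of $W_k$; $U_k\cap h(W_k)=h\bigl(h(U_k)\cap W_k\bigr)=\emptyset$; and $W_k\cap h(W_k)\subset V_{k+1}\cap h(V_{k+1})=\emptyset$. Also $V_{k+1}\subset W_k\cup U_k\cup h(U_k)\subset U_{k+1}\cup h(U_{k+1})$. Since the sets $U_k$ increase, $U=U_n$ is clopen and $K$ is the disjoint union of $U$ and $h(U)$.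

Let $A=e^{-1}(\Sigma(\Gamma))$ be any dense $\Sigma$-subset of $K$. Define $e'\colon K\to\mathbb{R}^\Gamma\times\mathbb{R}$ by $e'(x)=(e(x),0)$ for $x\in U$ and $e'(x)=(e(h(x)),1)$ for $x\in h(U)$. The map $e'$ is continuous and injective on each of the two clopen pieces, and the last coordinate distinguishes the pieces. The point $e'(x)$ has countable support exactly when $x\in A\cap U$, or $x\in h(U)$ and $h(x)\in A$. So $A'=(A\cap U)\cup h(A\cap U)$ is a $\Sigma$-subset, and $h(A')=A'$. As $U$ is open, $A\cap U$ is dense in $U$, so $h(A\cap U)$ is dense in $h(U)$ and $A'$ is dense in $K$. \qed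

\medskip
Both hypotheses in (c) enter only through the splitting $K=U\sqcup h(U)$, which is impossible if $h$ has a fixed point or if $K$ is connected and nonempty. Theorem~\ref{thm:main} shows that the conclusion can fail in the first case. We turn to the second.

\section{A translation on a product of solenoids}\label{sec:solenoid}

Without fixed points, Lemma~\ref{lem:fix} gives nothing, and we need another consequence of invariance. In a product $K=\prod_{\alpha<\omega_1}X_\alpha$ of metrizable compact spaces, the set $A_p$ of Example~\ref{ex:basic}(b) contains, for each $\alpha<\omega_1$, a copy of the face $\prod_{\beta<\alpha}X_\beta$, namely the points that agree with $p$ from $\alpha$ on. We show that every dense $\Sigma$-subset produces such a copy of some face, and an invariant one produces an invariant copy. On this copy the coordinate $\alpha$ is a continuous function of the earlier coordinates that commutes with the involution. We then choose the factors so that no such function exists.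

\subsection*{Equivariant maps from a countable face}
To compare the coordinates $e_\gamma$ of an unknown embedding with the coordinates of the product, we use that each system is determined by countable parts of the other.

\begin{lemma}\label{lem:determined}
Let $K$ be compact, let $(\varphi_i)_{i\in I}$ be a family of continuous maps from $K$ to Hausdorff spaces that separates the points of $K$, and let $g$ be a continuous map from $K$ to a metric space with metric $\varrho$. Then there is a countable $J\subset I$ such that $g(x)=g(y)$ whenever $\varphi_i(x)=\varphi_i(y)$ for all $i\in J$.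
\end{lemma}

\begin{proof}
For $n\ge1$ the compact set $\{(x,y)\in K\times K:\varrho(g(x),g(y))\ge1/n\}$ misses the diagonal, so it is covered by the open sets $\{(x,y):\varphi_i(x)\ne\varphi_i(y)\}$, and hence by those with $i$ in a finite set $J_n$. Take $J=\bigcup_nJ_n$.
\end{proof}

\begin{lemma}\label{lem:section}
Let $X_\alpha$ $(\alpha<\omega_1)$ be compact metrizable abelian groups, $K=\prod_{\alpha<\omega_1}X_\alpha$, and $t=(t_\alpha)\in K$ with $2t=0$. For $\alpha<\omega_1$ let $Y_\alpha=\prod_{\beta<\alpha}X_\beta$, let $p_\alpha\colon K\to Y_\alpha$ be the projection, and let $\tau_\alpha=p_\alpha(t)$. If $h(x)=x+t$ has an invariant dense $\Sigma$-subset, then there are $0<\alpha<\omega_1$ and a continuous map $f\colon Y_\alpha\to X_\alpha$ with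
\begin{equation}\label{eq:equiv}
f(y+\tau_\alpha)=f(y)+t_\alpha\qquad(y\in Y_\alpha).
\end{equation}
\end{lemma}

\begin{proof}
Let $A=e^{-1}(\Sigma(\Gamma))$ be dense with $h(A)=A$. We construct countable sets $M_0\subset M_1\subset\cdots\subset\Gamma$, countable sets $D_n\subset A$, and ordinals $\alpha_0<\alpha_1<\dots<\omega_1$ such that, for all $n$ and all $x,y\in K$,
\begin{enumerate}
\item[(1)] $h(D_n)=D_n$, and $\{e(d)|_{M_n}:d\in D_n\}$ is dense in $e(K)|_{M_n}=\{e(x)|_{M_n}:x\in K\}$;
\item[(2)] $p_{\alpha_n}(x)=p_{\alpha_n}(y)$ implies $e(x)|_{M_n}=e(y)|_{M_n}$;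
\item[(3)] $\operatorname{supp}e(d)\subset M_{n+1}$ for $d\in D_n$;
\item[(4)] $e(x)|_{M_{n+1}}=e(y)|_{M_{n+1}}$ implies $p_{\alpha_n}(x)=p_{\alpha_n}(y)$.
\end{enumerate}
Start with $M_0=\emptyset$, and suppose that $M_n$ is given. The set $e(A)|_{M_n}$ is dense in $e(K)|_{M_n}$ because $A$ is dense in $K$, and it is separable as a subspace of the second countable space $\mathbb{R}^{M_n}$. So some countable $D\subset A$ has dense image, and $D_n=D\cup h(D)\subset A$ satisfies (1); this is the only use of the invariance of $A$. Lemma~\ref{lem:determined}, applied to the coordinate projections $K\to X_\beta$ and to the map $x\mapsto e(x)|_{M_n}$ into the metrizable space $\mathbb{R}^{M_n}$, gives a countable set of indices $\beta$; any $\alpha_n<\omega_1$ above these indices and above the earlier $\alpha_k$ satisfies (2). The space $Y_{\alpha_n}$ is a countable product of metrizable spaces, hence metrizable, so Lemma~\ref{lem:determined} applied to the family $(e_\gamma)_{\gamma\in\Gamma}$ and to $p_{\alpha_n}$ gives a countable $J\subset\Gamma$. Then $M_{n+1}=M_n\cup J\cup\bigcup_{d\in D_n}\operatorname{supp}e(d)$ is countable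 and satisfies (3) and (4).

Let $M=\bigcup_nM_n$, $D=\bigcup_nD_n$, $K_0=\overline D$, and $\alpha=\sup_n\alpha_n$, so $0<\alpha<\omega_1$. Every $\beta<\alpha$ is below some $\alpha_n$, so $p_\alpha(x)=p_\alpha(y)$ holds exactly when $p_{\alpha_n}(x)=p_{\alpha_n}(y)$ for all $n$. By (2) and (4),
\begin{equation}\label{eq:same}
e(x)|_M=e(y)|_M\iff p_\alpha(x)=p_\alpha(y)\qquad(x,y\in K).
\end{equation}

We claim that $p_\alpha$ maps $K_0$ bijectively onto $Y_\alpha$. By (3), the points of $e(D)$ vanish off $M$, and so do the points of $e(K_0)$. Hence $x\mapsto e(x)|_M$ is injective on $K_0$, and by \eqref{eq:same} so is $p_\alpha$. For surjectivity, note that a basic open subset of $\mathbb{R}^M$ involves finitely many coordinates, which all lie in some $M_n$; so (1) shows that $e(D)|_M$ is dense in $e(K)|_M$. The set $e(K_0)|_M$ is compact and contains $e(D)|_M$, so it equals $e(K)|_M$. Given $y\in Y_\alpha$, choose $x\in K$ with $p_\alpha(x)=y$ and then $x_0\in K_0$ with $e(x_0)|_M=e(x)|_M$; by \eqref{eq:same}, $p_\alpha(x_0)=y$.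

A continuous bijection between compact spaces is a homeomorphism, so the inverse $s\colon Y_\alpha\to K_0$ of $p_\alpha|_{K_0}$ is continuous. Since $h(D)=D$ and $h$ is a homeomorphism, $K_0+t=K_0$. For $y\in Y_\alpha$ the point $s(y)+t$ lies in $K_0$ and has projection $y+\tau_\alpha$, so $s(y+\tau_\alpha)=s(y)+t$. The $\alpha$-th coordinate $f$ of $s$ satisfies \eqref{eq:equiv}.
\end{proof}

\subsection*{Choosing the factors}
We have no control over the ordinal $\alpha$ in Lemma~\ref{lem:section}, so \eqref{eq:equiv} must be made impossible for every $\alpha$. Let $\mathbb{T}=\{z\in\mathbb{C}:|z|=1\}$. The simplest connected choice, $X_\alpha=\mathbb{T}$ and $t_\alpha=-1$ for all $\alpha$, fails, because the projection to the coordinate $0$ satisfies \eqref{eq:equiv}. In fact the set of $x\in\mathbb{T}^{\omega_1}$ with $x_\alpha=x_0$ for all but countably many $\alpha$ is invariant under $x\mapsto-x$, and it is a dense $\Sigma$-subset, being the preimage of $A_{\mathbf 1}$ under the homeomorphism $x\mapsto(x_0,(x_\alpha/x_0)_{0<\alpha<\omega_1})$. We need $\omega_1$ connected groups with elements of order $2$ that do not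 map to one another.

For an abelian group $H$ let $\widehat H=\operatorname{Hom}(H,\mathbb{T})$ be the set of all homomorphisms $H\to\mathbb{T}$. It is a closed subgroup of $\mathbb{T}^H$, hence a compact abelian group, metrizable if $H$ is countable. We write it additively: $(y+y')(r)=y(r)y'(r)$. For a set $P$ of primes let $\mathbb{Z}[1/P]\subset\mathbb{Q}$ be the group of fractions $a/m$ with $a\in\mathbb{Z}$ and $m\geq1$ a product of primes from $P$, repetitions allowed. Its dual group, a solenoid, remembers divisibility. For example, a homomorphism $\lambda\colon\mathbb{Z}[1/3]\to\mathbb{Z}[1/5]$ induces a map $y\mapsto y\circ\lambda$ between the dual groups in the opposite direction; but $\lambda(1)=3^k\lambda(3^{-k})$ for all $k$, and no nonzero element of $\mathbb{Z}[1/5]$ is divisible by all powers of $3$, so $\lambda(1)=0$, and then $\lambda=0$ because $m\lambda(a/m)=a\lambda(1)$. So the induced map is constant. We shall run this argument for arbitrary continuous maps.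

Let $q_0,q_1,\dots$ be distinct odd primes and let $E_\alpha\subset\mathbb{N}$ $(\alpha<\omega_1)$ be distinct sets, which exist because $\mathbb{N}$ has uncountably many subsets. Put
\[
P_\alpha=\{q_{2n}:n\in E_\alpha\}\cup\{q_{2n+1}:n\notin E_\alpha\},\qquad G_\alpha=\mathbb{Z}[1/P_\alpha],\qquad X_\alpha=\widehat{G_\alpha}.
\]
For $\alpha\ne\beta$ we have $P_\alpha\not\subset P_\beta$: if $n\in E_\alpha\setminus E_\beta$, then $q_{2n}\in P_\alpha\setminus P_\beta$, and if $n\in E_\beta\setminus E_\alpha$, then $q_{2n+1}\in P_\alpha\setminus P_\beta$.

Define $t_\alpha(a/m)=(-1)^a$. All denominators $m$ are odd. Hence $a/m=a'/m'$ gives $am'=a'm$ and so $a\equiv a'\pmod 2$, and the numerator $am'+a'm$ of $a/m+a'/m'$ is congruent to $a+a'$. Thus $t_\alpha$ is a well-defined element of $X_\alpha$ with $2t_\alpha=0$ and $t_\alpha(1)=-1$. (The prime $2$ must be excluded: if $2\in P$ and $2y=0$ in the dual of $\mathbb{Z}[1/P]$, then $y(r)=y(r/2)^2=1$ for all $r$.) Let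
\[
K=\prod_{\alpha<\omega_1}X_\alpha,\qquad t=(t_\alpha)_{\alpha<\omega_1},\qquad h(x)=x+t,
\]
and keep the notation $Y_\alpha$, $\tau_\alpha$ of Lemma~\ref{lem:section}. A homomorphism on a direct sum is the same as a family of homomorphisms on the summands. So $Y_\alpha$ is identified with $\widehat{H_\alpha}$, where $H_\alpha=\bigoplus_{\beta<\alpha}G_\beta$, by letting $y=(y_\beta)$ act as $y(r)=\prod_\beta y_\beta(r_\beta)$; this identification is a continuous bijective homomorphism of compact groups, hence a homeomorphism. The group $H_\alpha$ is torsion-free.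

\subsection*{Circle-valued maps on the dual of a torsion-free group}
A continuous map $g\colon\mathbb{T}\to\mathbb{T}$ can be written as $z^ne^{i\varphi(z)}$ with $\varphi$ real and continuous, and the integer $n$, the winding number, is unique. This is the case $H=\mathbb{Z}$ of the next lemma, which attaches to every circle-valued map on $\widehat H$ an element of $H$ and so replaces continuous maps by algebra. For $r\in H$ let $\chi_r(y)=y(r)$; this is a continuous homomorphism $\widehat H\to\mathbb{T}$, and $\chi_{r+r'}=\chi_r\chi_{r'}$. We use three textbook facts: a finitely generated torsion-free abelian group is free; a homomorphism from a subgroup of $H$ into the divisible group $\mathbb{T}$ extends to $H$; and every continuous map $\mathbb{R}^k\to\mathbb{T}$ has the form $e^{i\rho}$ with $\rho\colon\mathbb{R}^k\to\mathbb{R}$ continuous.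

\begin{lemma}\label{lem:circle}
Let $H$ be a torsion-free abelian group and $Y=\widehat H$.
\begin{enumerate}
\item[(i)] $Y$ is connected.
\item[(ii)] Every continuous $g\colon Y\to\mathbb{T}$ can be written as $g=\chi_re^{i\varphi}$ with $r\in H$ and $\varphi\colon Y\to\mathbb{R}$ continuous, and $r$ is uniquely determined by $g$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Reduction to a torus.} Let $g\colon Y\to\mathbb{T}$ be continuous. The complex linear combinations of the functions $\chi_r$ form an algebra that contains the constants, is closed under conjugation since $\overline{\chi_r}=\chi_{-r}$, and separates the points of $Y$ by the definition of $Y$. By the Stone--Weierstrass theorem there is such a combination $Q=\sum_jc_j\chi_{r_j}$ with $|g-Q|<1$ on $Y$. The finitely many $r_j$ generate a free subgroup $H_0$; let $s_1,\dots,s_k$ be a basis, where $k\ge0$ and $\mathbb{T}^0$ is a point. Let $\sigma=(\chi_{s_1},\dots,\chi_{s_k})\colon Y\to\mathbb{T}^k$. Writing each $r_j$ in the basis expresses $\chi_{r_j}$ as a product of integer powers of the $\chi_{s_l}$, so $Q=R\circ\sigma$ with $R$ a Laurent polynomial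 on $\mathbb{T}^k$. The map $\sigma$ is onto: given $z\in\mathbb{T}^k$, the assignment $s_l\mapsto z_l$ defines a homomorphism $H_0\to\mathbb{T}$, and any extension $y$ to $H$ has $\sigma(y)=z$.

\emph{Proof of (i).} Suppose that $g$ takes only the values $\pm1$. From $|g-Q|<1$ we see that $\operatorname{Re}Q$ is nonzero and has the sign of $g$. As $\sigma$ is onto, $\operatorname{Re}R$ has no zero on the connected space $\mathbb{T}^k$, so its sign is constant, and $g$ is constant.

\emph{Existence in (ii).} Since $|g|=1$, we have $|1-Q\bar g|<1$, so $\operatorname{Re}(Q\bar g)>0$. The principal argument $\varphi_1=\operatorname{Arg}(Q\bar g)$ is therefore continuous, $Q$ has no zero, and $Q/|Q|=ge^{i\varphi_1}$. As $\sigma$ is onto, $R$ has no zero on $\mathbb{T}^k$. Choose a continuous $\rho\colon\mathbb{R}^k\to\mathbb{R}$ with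
\[
\frac{R}{|R|}\bigl(e^{i\theta_1},\dots,e^{i\theta_k}\bigr)=e^{i\rho(\theta)} .
\]
Let $\epsilon_l$ be the $l$-th unit vector. The function $\rho(\theta+2\pi\epsilon_l)-\rho(\theta)$ is continuous on $\mathbb{R}^k$ with values in $2\pi\mathbb{Z}$, so it is a constant $2\pi n_l$. Then $\rho(\theta)-\sum_ln_l\theta_l$ is $2\pi$-periodic in each variable and defines a continuous function $\varphi_2$ on $\mathbb{T}^k$ with $(R/|R|)(z)=z_1^{n_1}\cdots z_k^{n_k}e^{i\varphi_2(z)}$. With $r=\sum_ln_ls_l$ we get
\[
g=\frac{Q}{|Q|}\,e^{-i\varphi_1}=\chi_r\,e^{i(\varphi_2\circ\sigma-\varphi_1)} .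
\]

\emph{Uniqueness in (ii).} Dividing two representations, we must show that $\chi_r=e^{i\varphi}$ with $\varphi$ continuous forces $r=0$. As $\chi_r(0)=1$, we may subtract a multiple of $2\pi$ and assume $\varphi(0)=0$. The function $\varphi(y+y')-\varphi(y)-\varphi(y')$ is continuous on $Y\times Y$, which is connected by (i), takes values in $2\pi\mathbb{Z}$ because $\chi_r$ is a homomorphism, and vanishes at $(0,0)$. So it vanishes identically, and $\varphi(Y)$ is a bounded subgroup of $\mathbb{R}$. Hence $\varphi=0$ and $\chi_r=1$. If $r\ne0$, then $\mathbb{Z}r$ is free with basis $r$, and the homomorphism $r\mapsto-1$ extends to some $y\in Y$ with $\chi_r(y)=-1$. So $r=0$.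
\end{proof}

\subsection*{No equivariant map exists}
A map $f$ into $X_\alpha$ yields the circle-valued maps $y\mapsto f(y)(1/m)$. The elements of $H_\alpha$ attached to them play the role of the values $\lambda(1/m)$ in the example above. Divisibility will force the element attached to $m=1$ to be zero, while \eqref{eq:equiv} forces it to be nonzero.

\begin{lemma}\label{lem:nomap}
For $0<\alpha<\omega_1$ there is no continuous map $f\colon Y_\alpha\to X_\alpha$ satisfying \eqref{eq:equiv}.
\end{lemma}

\begin{proof}
Suppose that $f$ is such a map, and write $Y=Y_\alpha$, $H=H_\alpha$, $\tau=\tau_\alpha$. For each $m\ge1$ with all prime factors in $P_\alpha$, the map $g_m(y)=f(y)(1/m)$ from $Y$ to $\mathbb{T}$ is continuous. By Lemma~\ref{lem:circle}, $g_m=\chi_{r_m}e^{i\varphi_m}$ with $r_m\in H$. Since $f(y)$ is a homomorphism on $G_\alpha$, we have $g_1=g_m^{\,m}=\chi_{mr_m}e^{im\varphi_m}$, and uniqueness gives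
\begin{equation}\label{eq:div}
r_1=mr_m .
\end{equation}

\emph{The element $r_1$ is nonzero.} By \eqref{eq:equiv}, $g_1(y+\tau)=f(y)(1)\,t_\alpha(1)=-g_1(y)$. Substituting $g_1=\chi_{r_1}e^{i\varphi_1}$ and canceling $\chi_{r_1}(y)e^{i\varphi_1(y)}$, we get
\[
\chi_{r_1}(\tau)\,e^{i\psi(y)}=-1,\qquad\text{where }\psi(y)=\varphi_1(y+\tau)-\varphi_1(y).
\]
Since $2\tau=0$, we have $\chi_{r_1}(\tau)^2=1$, so $e^{i\psi(y)}=\pm1$ and $\psi$ takes values in $\pi\mathbb{Z}$. As $Y$ is connected, $\psi$ is constant. Using $2\tau=0$ again, $\psi(y+\tau)=\varphi_1(y)-\varphi_1(y+\tau)=-\psi(y)$, so the constant is $0$. Therefore $\chi_{r_1}(\tau)=-1$, and $r_1\neq0$.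

\emph{The element $r_1$ is too divisible.} Choose $\beta<\alpha$ such that the component $r_{1,\beta}\in G_\beta$ is nonzero, and choose a prime $q\in P_\alpha\setminus P_\beta$. The $\beta$-th component of \eqref{eq:div} with $m=q^k$ shows that $r_{1,\beta}\in q^kG_\beta$ for all $k\geq1$. As $q\notin P_\beta$, every element of $G_\beta$ has a denominator prime to $q$. So $q^k$ divides the numerator of the nonzero rational number $r_{1,\beta}$, written in lowest terms, for all $k$, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}]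
Each $X_\alpha$ is a compact metrizable abelian group because $G_\alpha$ is countable, and it is connected by Lemma~\ref{lem:circle}(i). So $K$ is a compact connected abelian group, and it is Valdivia by Example~\ref{ex:basic}(b). The element $t$ has order $2$, so $h(x)=x+t$ is an involution without fixed points. By Lemmas~\ref{lem:section} and~\ref{lem:nomap}, $h$ has no invariant dense $\Sigma$-subset, and by Theorem~\ref{thm:structure}(b) the space $K/h$ is not Valdivia. A product of $\omega_1$ second countable spaces has weight at most $\omega_1$, and the weight of $K$ is at least $\omega_1$ by Theorem~\ref{thm:sharp}. Finally, $(K,h)$ satisfies all hypotheses of Theorem~\ref{thm:structure}(c) except zero-dimensionality and violates its conclusion.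
\end{proof}

\begin{thebibliography}{1}

\bibitem{complexvaldivia}
\emph{Complex Banach Spaces with Valdivia Dual Unit Ball},
\texttt{https://www.eweb.unex.es/eweb/extracta/Vol-20-3/20P3comv.pdf}

\end{thebibliography}
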